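# Every orthogonal polyhedron unfolds into a chain of rectangles

## 1. A cube laid out along a closed walk

Take the cube $[0,1]^3$ and write its vertices as strings: $011$ means $(0,1,1)$. Name a face by the axis it is perpendicular to and by its lowest corner. So $X_{000}$ is the face $x=0$, $X_{100}$ is the face $x=1$, and likewise $Y_{000},Y_{010}$ and $Z_{000},Z_{001}$.

Walk on the vertices of the cube, crossing one face at each step from one of its corners to another, and using each face once:
$$
000 \xrightarrow{X_{000}} 011 \xrightarrow{Y_{010}} 010 \xrightarrow{Z_{000}} 110 \xrightarrow{X_{100}} 101 \xrightarrow{Z_{001}} 001 \xrightarrow{Y_{000}} 000 .
$$
In $X_{000}$ and $X_{100}$ we cross along a diagonal; in the other four faces we go along a side.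

Now cut the surface apart and put the six squares into the plane in this order, each with its outer side up and its sides axis-parallel. Turn each square so that the walk goes through it from left to right. If the walk uses a diagonal, turn the square so that the diagonal goes from lower left to upper right. If it uses a side, turn the square so that this side points in the direction $+x$. Glue each square to the previous one at the vertex where the walk passes from one to the other. Starting at the origin we get the following.

| face | enters at | leaves at | entry point in the plane | exit point | placed square |
|---|---|---|---|---|---|
| $X_{000}$ | $000$ | $011$ | $(0,0)$ | $(1,1)$ | $[0,1]\times[0,1]$ |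
| $Y_{010}$ | $011$ | $010$ | $(1,1)$ | $(2,1)$ | $[1,2]\times[0,1]$ |
| $Z_{000}$ | $010$ | $110$ | $(2,1)$ | $(3,1)$ | $[2,3]\times[1,2]$ |
| $X_{100}$ | $110$ | $101$ | $(3,1)$ | $(4,2)$ | $[3,4]\times[1,2]$ |
| $Z_{001}$ | $101$ | $001$ | $(4,2)$ | $(5,2)$ | $[4,5]\times[1,2]$ |
| $Y_{000}$ | $001$ | $000$ | $(5,2)$ | $(6,2)$ | $[5,6]\times[2,3]$ |

For the faces crossed along a side, whether the square hangs below or stands above that side is decided by the outer side. For example, $Y_{010}$ has outer normal $n=(0,1,0)$ and the walk goes in direction $d=(0,0,-1)$. The direction to the left of the walk, seen from outside, is $n\times d=(-1,0,0)$, while the face lies in direction $+x$. So the face is to the right of the walk, which is below it in the plane. None of this matters for overlap: each square has its own vertical strip.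

Two squares may touch in the plane without this meaning anything. The right side of the placed $X_{000}$ is the cube edge from $001$ to $011$, and the left side of the placed $Y_{010}$ is the cube edge from $011$ to $111$. They lie on the same segment of the plane, but only their common end $011$ holds the two squares together.

So the cube can be cut up and laid out with every square axis-parallel, nothing overlapping, and everything hanging together at common vertices. Can one do this for more complicated polyhedra built from axis-perpendicular faces, with any number of holes? If such a polyhedron can be laid out at all in this sense, can it be laid out with all sides axis-parallel?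

## 2. Gridded surfaces, vertex unfoldings, and the orthogonality question

**Definition 1 (orthogonal polyhedron, gridded surface).** An *orthogonal polyhedron* is a polyhedron whose surface is a connected closed 2-manifold and each of whose faces is perpendicular to one of the three coordinate axes. Its *gridded surface* is obtained by intersecting the surface with every plane that passes through a vertex of the polyhedron and is perpendicular to a coordinate axis. This subdivides each face into rectangles, the *grid faces*. Their sides are the *grid edges* and their corners are the *grid vertices*.

As usual, an edge of a polyhedron separates two faces with different normal axes, so edges are axis-parallel and their endpoints are vertices. Every face has vertices on its boundary.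

The cube is its own gridded surface. Here is an example that will stay with us, the *step solid*
$$
S=[0,2]\times[0,2]\times[0,1]\ \cup\ [0,1]\times[0,1]\times[1,2],
$$
a slab with a unit cube standing on one of its corners. It has nine faces, three of them L-shaped (in the planes $x=0$, $y=0$, $z=1$). Its vertices have coordinates $0,1,2$ on each axis, so the cutting planes are $x,y,z=0,1,2$, and the gridded surface consists of 20 unit squares: 6 perpendicular to the $x$-axis, 6 to the $y$-axis, 8 to the $z$-axis.

**Definition 2 (grid vertex unfolding).** A *grid vertex unfolding* of an orthogonal polyhedron $P$ is obtained by cutting the surface along grid edges. It is a placement of every grid face $f$ in the plane by an orientation-preserving isometry $\phi_f$, so that every face keeps its outer side facing up. Two grid faces $f,g$ are *joined* if they share a grid edge $e$ of the surface and $\phi_f(x)=\phi_g(x)$ for every $x\in e$, or if they share a grid vertex $v$ of the surface and $\phi_f(v)=\phi_g(v)$. Two conditions must hold: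

- the interiors of the placed faces are pairwise disjoint;
- the graph whose nodes are the grid faces and whose links are the joins is connected.

Contact in the plane that is not a join does not count toward connectivity. Faces joined at a common vertex may appear around it in a different cyclic order than on the surface. The polyhedron is *grid vertex-unfoldable* if it has a grid vertex unfolding. The unfolding is *orthogonal* if every side of every placed grid face is parallel to one of the two coordinate axes of the plane.

The table in Section 1 is an orthogonal grid vertex unfolding of the cube. A *vertex unfolding*, without the word grid, is defined in the same way with the faces of $P$ themselves in place of the grid faces, and cuts only along edges of $P$.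

The question is Open Problem 4 of "Vertex Unfoldings of Orthogonal Polyhedra: Positive, Negative, and Inconclusive Results" (http://andrewwinslow.com/papers/vufortho-cccg18.pdf): does there exist a grid vertex-unfoldable orthogonal polyhedron with no orthogonal grid vertex unfolding? Two known results are quoted from there: every orthogonal polyhedron of genus 0 or 1 has a grid vertex unfolding, and there is an orthogonal polyhedron with no vertex unfolding. We shall use neither.

The answer is no, for the strongest possible reason.

**Theorem A.** Let $P$ be an orthogonal polyhedron (surface a connected closed 2-manifold, arbitrary genus). Then $P$ has an orthogonal grid vertex unfolding. Moreover, the grid faces can be put in a cyclic order $F_1,\dots,F_n$ so that, cut open anywhere, they can be laid out from left to right in consecutive vertical strips with disjoint interiors, one face per strip, consecutive faces being joined at a common grid vertex.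

So what we saw on the cube always happens.

## 3. Sets of cell rectangles

The purpose of this section is to strip the problem to combinatorics: a finite set of rectangles in a grid, with two properties.

A *rectilinear grid* in $\mathbb R^3$ is given by three finite lists of planes $x=\xi_0<\xi_1<\cdots$, $y=\eta_0<\eta_1<\cdots$, $z=\zeta_0<\zeta_1<\cdots$. Write $(i,j,k)$, or just $ijk$, for the *grid point* $(\xi_i,\eta_j,\zeta_k)$. A *cell rectangle* is a rectangle lying in a grid plane and bounded by consecutive grid planes of the two other families. A *cell edge* is a side of a cell rectangle. Two different cell rectangles are disjoint, or meet in a common corner, or meet in a common side.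

Given an orthogonal polyhedron $P$, let the grid planes be the cutting planes of Definition 1. A face of $P$ has a vertex on its boundary, so it lies in a grid plane. Its boundary edges lie in grid planes of the other two families, since their endpoints are vertices. Hence no open cell rectangle of that plane meets the boundary of the face, so each is inside or outside the face, and the face is a union of cell rectangles. The grid faces are exactly these cell rectangles. Let $Q$ be the finite set of all of them. Then $Q$ has two properties.

**(i)** *Every cell edge that is a side of a member of $Q$ is a side of exactly two members.*

**(ii)** *The dual graph on $Q$, in which two members are adjacent if they share a cell edge, is connected.*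

**Proof of (i).** Let $x$ be a relative interior point of such an edge, and let $m\ge 1$ be the number of members of $Q$ having the edge as a side. Near $x$, the surface is a union of $m$ half-discs glued along their common diameter. If $m=1$, then $x$ would be a boundary point, but a closed surface has none. If $m\ge3$, two of the half-discs form an open disc around $x$; by invariance of domain it would be open in the surface, yet points of a third half-disc converge to $x$. So $m=2$. $\square$

**Proof of (ii).** A connected 2-manifold $M$ minus a point $p$ is connected: if $M\setminus\{p\}=A\sqcup B$ with $A,B$ open and nonempty, a small punctured disc around $p$ is connected and so lies in one part, say $A$; then $A\cup\{p\}$ and $B$ are open and disconnect $M$. Repeating this, the surface minus its finitely many grid vertices is connected. Suppose $Q=\Phi\sqcup\Psi$ with both parts nonempty and no edge shared between them. Then a face of $\Phi$ and a face of $\Psi$ meet at most in a corner. So the unions of the two families, after removal of the grid vertices, are disjoint, nonempty and relatively closed, and together they are the whole punctured surface. This contradicts its connectedness. $\square$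

From now on only (i) and (ii) are used.

**Theorem B.** Let $Q$ be any finite nonempty set of cell rectangles of a rectilinear grid in $\mathbb R^3$ satisfying (i) and (ii) (non-manifold vertices are allowed). Then there are a cyclic ordering $F_1,\dots,F_n$ of $Q$ and grid points $v_0,v_1,\dots,v_n=v_0$ such that $v_{t-1}$ and $v_t$ are two *distinct* corners of $F_t$ for every $t$. Consequently, for any prescribed choice of the side of each rectangle that faces up, $Q$ can be laid out orthogonally in the plane as follows: $F_t$ lies in a strip $X_{t-1}\le x\le X_t$ with $X_0<X_1<\dots<X_n$, and $F_t,F_{t+1}$ are joined at $v_t$ for $1\le t<n$.

Theorem A follows by taking the outer sides as the sides that face up; "cut open anywhere" is possible because a cyclic shift of the data $(F_t),(v_t)$ is data of the same kind.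

Condition (ii) really asks for connection through edges. The surfaces of $[0,1]^3$ and $[1,2]^3$ together satisfy (i), since the two cubes share only the point $111$, and each edge lies in two faces of its own cube. But they fail (ii).

## 4. Selections of corners, Euler circuits and strips

**Step 1: the layout follows from the cyclic order.** This step disposes of the "consequently" in Theorem B. Suppose $F_1,\dots,F_n$ and $v_0,\dots,v_n$ are as in its first part. Place $v_0$ anywhere, then place $F_1,F_2,\dots,F_n$ in turn. Look at $F_t$ from its prescribed side, with its sides axis-parallel, and rotate it by a multiple of $90^\circ$ as follows.

- If $v_{t-1},v_t$ are opposite corners, make $v_{t-1}$ the lower left corner; then $v_t$ is the upper right corner.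
- If they are adjacent corners, make the side directed from $v_{t-1}$ to $v_t$ point in the $+x$ direction.

In both cases $v_{t-1}$ is on the left side and $v_t$ on the right side of the placed rectangle. Translate so that $v_{t-1}$ falls on its already placed image (in $F_{t-1}$, or the chosen point if $t=1$). Only rotations and translations were used, so the prescribed side stays up. Let $X_t$ be the $x$-coordinate of the placed $v_t$. Then $X_{t-1}<X_t$, and $F_t$ lies in $X_{t-1}\le x\le X_t$. Hence interiors are pairwise disjoint. For $1\le t<n$ the faces $F_t,F_{t+1}$ share the vertex $v_t$ and their placements agree there, so they are joined and the join graph is connected. All sides are axis-parallel. $\square$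

**Step 2: the cyclic order is an Euler circuit.** The purpose is to say what must be built.

**Definition 3 (selection).** A *selection* $p$ assigns to each $F\in Q$ a set $p(F)$ of two distinct corners of $F$. Let $H_p$ be the multigraph on the grid points with one edge $p(F)$ for each $F\in Q$. Write $F\sim_p G$ if the edges $p(F)$ and $p(G)$ lie in the same connected component of $H_p$. Call $p$ *even* if all degrees of $H_p$ are even.

For the walk in Section 1, $p(X_{000})=\{000,011\}$, $p(Y_{010})=\{011,010\}$ and so on; $H_p$ is a cycle of length 6 together with the isolated points $100$ and $111$.

Recall Euler's theorem: a finite multigraph in which all degrees are even, and which is connected apart from isolated points, has a closed trail using every edge exactly once. Applied to $H_p$, such a trail is an ordering $F_1,\dots,F_n$ of $Q$ with points $v_0,\dots,v_n=v_0$ such that $p(F_t)=\{v_{t-1},v_t\}$. Since $p(F_t)$ has two elements, $v_{t-1}\ne v_t$. So Theorem B is reduced to this: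
$$
\text{find an even selection } p \text{ with } F\sim_p G \text{ for all } F,G\in Q. \tag{1}
$$

## 5. The black diagonals and the parity of a cube corner

A face has *type* $X$, $Y$ or $Z$ if it is perpendicular to the $x$-, $y$- or $z$-axis. From here on, "edge" of the surface means a side of a member of $Q$; it is an *$x$-edge*, *$y$-edge* or *$z$-edge* according to the axis it is parallel to. So

- type $X$ faces have two $y$-edges and two $z$-edges;
- type $Y$ faces have two $x$-edges and two $z$-edges;
- type $Z$ faces have two $x$-edges and two $y$-edges.

Color the grid point $(i,j,k)$ *black* if $i+j+k$ is even and *white* otherwise. Every edge has one black and one white end. Every face has two black corners, which are opposite, and two white corners.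

The obvious canonical selection takes $p(F)$ to be the two black corners of $F$, for every face. Test it on the cube. The black points are $000,011,101,110$, and the six black diagonals are the six edges of a tetrahedron on these points. Every degree is 3. The selection is not even, and there is not even an open trail through all faces, because four degrees are odd.

The reason is clear. In this selection the degree of a black point $w$ is the number of faces at $w$. Each face at $w$ has two edges at $w$, and by (i) each edge is in two faces, so this is also the number of edges at $w$, which may be odd, as at a cube corner.

The count also suggests a remedy. Suppose only the type $X$ and type $Y$ faces get their black corners. On the cube this keeps the four diagonals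
$$
X_{000}:\{000,011\},\quad Y_{010}:\{011,110\},\quad X_{100}:\{110,101\},\quad Y_{000}:\{101,000\},
$$
a 4-cycle, with even degrees. In general, each type $X$ or $Y$ face at a black point has exactly one $z$-edge there, so each $z$-edge is counted twice. The parity problem is gone. What remains is to insert the type $Z$ faces without destroying it.

## 6. An even selection built from the odd $x$-edges

**Step 1: give black corners to types $X$ and $Y$.** The aim is an even multigraph to start from. Assign to each type $X$ or $Y$ face its two black corners; type $Z$ faces get nothing yet. Each type $X$ or $Y$ face has exactly two $z$-edges. They are disjoint, each has exactly one black end, and these two ends are the two black corners of the face. Each $z$-edge lies in exactly two faces, by (i), both of type $X$ or $Y$. Hence the degree of a black point is twice the number of $z$-edges at it, and white points have degree $0$. All degrees are even.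

**Step 2: pair up the type $Y$ and type $Z$ faces.** The aim is to attach each type $Z$ face to a definite partner. An $x$-edge has constant indices $(j,k)$; call it *odd* if $j+k$ is odd. A type $Y$ face has constant $j$, and its two $x$-edges have consecutive values of $k$. A type $Z$ face has constant $k$, and its two $x$-edges have consecutive values of $j$. So every type $Y$ or type $Z$ face has exactly one odd $x$-edge. By (i), each odd $x$-edge lies in exactly two faces, and faces with an $x$-edge have type $Y$ or $Z$. Hence the odd $x$-edges partition the type $Y$ and type $Z$ faces into *pairs*.

**Step 3: insert the type $Z$ faces, pair by pair.** The aim is to give each type $Z$ face two corners while keeping all parities. Let $s=\{v,f\}$ be an odd $x$-edge, $v$ black and $f$ white, and consider its pair.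

- Two type $Y$ faces: change nothing.
- Two type $Z$ faces: assign $\{v,f\}$ to both. The degrees of $v$ and $f$ go up by 2.
- A type $Y$ face $\rho$ and a type $Z$ face $q$: the face $\rho$ currently has $\{u,v\}$, where $u$ is its corner opposite $v$. Set $p_0(\rho)=\{u,f\}$ and $p_0(q)=\{f,v\}$. Both are sets of two distinct corners, since $u,v$ are black and $f$ is white. The edge $uv$ has been replaced by the path $u$–$f$–$v$, so the degrees of $u$ and $v$ are unchanged and that of $f$ goes up by 2.

Faces not touched keep what they got in Step 1. Each type $Y$ or $Z$ face is in exactly one pair, so nothing is changed twice and every type $Z$ face receives a set. The result $p_0$ is an even selection on all of $Q$.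

On the cube, the odd $x$-edges are $\{101,001\}$, with pair $Y_{000},Z_{001}$, and $\{110,010\}$, with pair $Y_{010},Z_{000}$. Both pairs are of the third kind. We get $p_0(Y_{000})=\{000,001\}$, $p_0(Z_{001})=\{001,101\}$, $p_0(Y_{010})=\{011,010\}$, $p_0(Z_{000})=\{010,110\}$: exactly the hexagon of Section 1.

Three properties of $p_0$ will be used.

- **(P1)** For each type $X$ face $\xi$, $p_0(\xi)$ is its set of black corners. It contains exactly one vertex, the black one, of each of the two $y$-edges of $\xi$.
- **(P2)** For each type $Z$ face $q$, $p_0(q)$ is the set of ends of its odd $x$-edge.
- **(P3)** For each type $X$ or $Y$ face $F$, the component of $H_{p_0}$ containing $p_0(F)$ contains both black corners of $F$.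

The first two can be read off. For (P3), if $F$ was not modified in Step 3, then $p_0(F)$ is its set of black corners. If $F=\rho$ was modified, then $p_0(\rho)=\{u,f\}$ and $p_0(q)=\{f,v\}$ share $f$, so $u$ and $v$ are both in the component.

## 7. The step solid: a component made of the bottom faces

Is $H_{p_0}$ connected? Compute it for the step solid $S$, whose grid indices are its coordinates. As before, name a face by its type and its lowest corner. Step 1 gives:

| face | black corners | face | black corners |
|---|---|---|---|
| $X_{000}$ | $000,011$ | $Y_{000}$ | $000,101$ |
| $X_{010}$ | $011,020$ | $Y_{100}$ | $101,200$ |
| $X_{001}$ | $011,002$ | $Y_{001}$ | $101,002$ |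
| $X_{101}$ | $101,112$ | $Y_{011}$ | $011,112$ |
| $X_{200}$ | $200,211$ | $Y_{020}$ | $020,121$ |
| $X_{210}$ | $211,220$ | $Y_{120}$ | $121,220$ |

These twelve edges form a connected multigraph: there is an 8-cycle $000,011,020,121,220,211,200,101$ together with the paths $011,002,101$ and $011,112,101$. Now Steps 2 and 3:

| odd $x$-edge | pair | new values |
|---|---|---|
| $\{101,001\}$ | $Y_{000},Y_{001}$ | no change |
| $\{101,201\}$ | $Y_{100},Z_{101}$ | $Y_{100}:\{200,201\}$, $Z_{101}:\{201,101\}$ |
| $\{112,012\}$ | $Y_{011},Z_{002}$ | $Y_{011}:\{011,012\}$, $Z_{002}:\{012,112\}$ |
| $\{121,021\}$ | $Y_{020},Z_{011}$ | $Y_{020}:\{020,021\}$, $Z_{011}:\{021,121\}$ |
| $\{121,221\}$ | $Y_{120},Z_{111}$ | $Y_{120}:\{220,221\}$, $Z_{111}:\{221,121\}$ |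
| $\{110,010\}$ | $Z_{000},Z_{010}$ | both $\{110,010\}$ |
| $\{110,210\}$ | $Z_{100},Z_{110}$ | both $\{110,210\}$ |

The first five rows leave the big component connected; it now contains 16 faces. But the four bottom faces form a component of their own, on the points $010,110,210$. The black point $110$ is in the middle of the bottom and has no $z$-edge at it. The points $010$ and $210$ do lie on walls, but they are white, and the walls there selected their black corners.

So $p_0$ is even but need not be connected. Look, however, at how narrowly it fails. The faces $X_{000}$ and $Z_{000}$ share the edge $\{000,010\}$. The first selected the end $000$, the second the end $010$. If each took the other's end, parities would be the same and the two components would be tied together. The remaining work is to show that this repair always works, and that it is the only one needed.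

## 8. Swapping corners across a shared edge

**Lemma 1 (swap).** Let $p$ be even and let $F\not\sim_p G$ share an edge $\{a,a'\}$, with $p(F)=\{a',r\}$ and $p(G)=\{a,b\}$. Put $p'(F)=\{a,r\}$, $p'(G)=\{a',b\}$, and $p'=p$ elsewhere. Then $p'$ is an even selection. The components $C_1$ of $F$ and $C_2$ of $G$ are merged into one component containing all their faces and all their vertices, and the other components are unchanged.

*Proof.* First, $p'$ is a selection. The points $a',r$ lie in $C_1$ and $a,b$ lie in $C_2$, so $\{a',r\}\cap\{a,b\}=\emptyset$; in particular $a\ne r$ and $a'\ne b$. Both $a$ and $a'$ are corners of both faces, as ends of a common edge.

Next, it is even: $a$ loses the edge of $G$ and gains that of $F$, $a'$ loses the edge of $F$ and gains that of $G$, and no other degree changes.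

Finally, components. A finite multigraph with all degrees even has no bridge: if an edge were a bridge, removing it would leave a component containing exactly one of its ends, in which exactly one degree is odd, against the fact that a sum of degrees is even. So $C_1$ minus the edge $p(F)$ is connected on the vertex set $V(C_1)$, and $C_2$ minus $p(G)$ is connected on $V(C_2)$. The new edge $\{a,r\}$ joins $V(C_2)$ to $V(C_1)$, and $\{a',b\}$ has both ends in the union. All faces and vertices of $C_1$ and $C_2$ are now in one component; nothing else was touched. $\square$

The hypothesis $F\not\sim_pG$ matters. As graphs, take the 6-cycle $a',r,s,a,b,t$ and replace the edges $a'r$ and $ab$ by $ar$ and $a'b$: the cycle falls apart into the triangles $r,s,a$ and $b,t,a'$. So we shall swap only between different components.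

## 9. Shared edges across which $p_0$ can be disconnected

The next lemma locates all possible failures of $\sim_{p_0}$ across $y$-edges and $z$-edges, and shows that at each of them the values of $p_0$ have the shape that Lemma 1 requires.

**Lemma 2.** Let $F,G$ share a $y$-edge or a $z$-edge $e$. Then $F\sim_{p_0}G$, except possibly when one is a type $X$ face $\xi$, the other is a type $Z$ face $q$, $e$ is a $y$-edge, and its constant index $i$ is even. In that exceptional situation, write $a$ for the end of $e$ with $j+k$ odd and $a'$ for the other end. Then $a$ is white, $a'$ is black, $p_0(\xi)\cap e=\{a'\}$ and $p_0(q)\cap e=\{a\}$.

*Proof.* Suppose $e$ is a $z$-edge. Then both faces have type $X$ or $Y$. The black end of $e$ is a black corner of both, so by (P3) it lies in the component of each, and $F\sim_{p_0}G$.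

Suppose $e$ is a $y$-edge. Then each face has type $X$ or $Z$. The edge has constant $(i,k)$, and its ends have consecutive values of $j$, so exactly one end, call it $a$, has $j+k$ odd. There are three cases.

*Both of type $X$.* By (P1) both selections contain the black end of $e$.

*Both of type $Z$.* The odd $x$-edge of a type $Z$ face consists of its corners with $j+k$ odd, so for each of the two faces it contains $a$. By (P2) both selections contain $a$.

*A type $X$ face $\xi$ and a type $Z$ face $q$.* By the same reason $p_0(q)$ contains $a$. It does not contain the other end $a'$ of $e$, where $j+k$ is even. If $i$ is odd, then $i+j+k$ is even at $a$, so $a$ is black and $a\in p_0(\xi)$ by (P1); hence $\xi\sim_{p_0}q$. If $i$ is even, then $a$ is white and $a'$ is black, and (P1) gives $p_0(\xi)\cap e=\{a'\}$. $\square$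

On the step solid, the edge $\{000,010\}$ has $i=0$, and $a=010$, $a'=000$: this is exactly what we saw in Section 7.

## 10. Connecting all faces without crossing $x$-edges

Lemma 2 says nothing about faces that share an $x$-edge. The next lemma says that we do not need to know. (On the cube, each of $X_{000},X_{100}$ shares a $z$-edge with both type $Y$ faces and a $y$-edge with both type $Z$ faces, so $x$-edges are not needed there.)

**Lemma 3.** The graph on $Q$ in which two faces are adjacent if they share a $y$-edge or a $z$-edge is connected.

*Proof.* Let $\Phi$ be one of its components, and let $\delta(\Phi)$ be the set of edges contained in exactly one face of $\Phi$. By (i), such an edge also lies in one face outside $\Phi$, so it cannot be a $y$-edge or a $z$-edge. Thus $\delta(\Phi)$ consists of $x$-edges.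

We count at a grid point $w$. For an edge $e$ let $n_e\in\{0,1,2\}$ be the number of faces of $\Phi$ containing $e$. Each face of $\Phi$ with corner $w$ has exactly two sides at $w$, so
$$
\sum_{e\ni w} n_e = 2\cdot\#\{F\in\Phi : w \text{ is a corner of } F\} \tag{2}
$$
is even. The edges with $n_e=1$ are those of $\delta(\Phi)$, so $w$ lies on an even number of members of $\delta(\Phi)$.

Suppose $\delta(\Phi)\ne\emptyset$. Choose a member whose end $w$ of larger $x$-coordinate has the maximal $x$-coordinate among all such ends. The only possible members of $\delta(\Phi)$ at $w$ are the two $x$-edges at $w$. The one going in the $+x$ direction is not in $\delta(\Phi)$, by maximality. So exactly one member of $\delta(\Phi)$ contains $w$, contradicting evenness.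

Hence $\delta(\Phi)=\emptyset$: no face of $\Phi$ shares an edge with a face outside $\Phi$. By (ii), $\Phi=Q$. $\square$

## 11. Processing the exceptional edges

**Step 1: the procedure.** The aim is to repair every possible failure listed in Lemma 2. Call a $y$-edge *exceptional* if its index $i$ is even and it is shared by a type $X$ face and a type $Z$ face. List all exceptional edges and process them one at a time, starting from $p_0$. When $e$, shared by $\xi$ of type $X$ and $q$ of type $Z$, is processed and $p$ is the current selection:

- if $\xi\sim_p q$, do nothing;
- otherwise apply the swap of Lemma 1 with $F=\xi$, $G=q$ and $\{a,a'\}=e$, where $a,a'$ are as in Lemma 2.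

**Step 2: the swap is always applicable.** Lemma 1 requires $a'\in p(\xi)$ and $a\in p(q)$. Lemma 2 gives this for $p_0$, but earlier swaps may have changed the selection. We check that, when $e$ is processed, $p(\xi)\cap e=\{a'\}$ and $p(q)\cap e=\{a\}$ still hold.

For $q$: a type $Z$ face has two $y$-edges, with consecutive indices $i$, so at most one of them is exceptional. The only processing that can change the value at $q$ is that of $e$. Hence $p(q)=p_0(q)$ before $e$ is processed.

For $\xi$: a type $X$ face has two disjoint $y$-edges, with the same index $i$, and both may be exceptional. By (P1), $p_0(\xi)$ has one vertex on each. Processing one of them changes at most the vertex of $p(\xi)$ on that edge, and moves it to the other end of the same edge. So the vertex on $e$ is untouched before $e$ is processed.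

**Step 3: conclusion.** The aim is to verify (1). By Lemma 1 every step keeps the selection even, and components are only merged. So the relation $\sim$ only becomes coarser: once two faces are equivalent, they stay so. Let $p$ be the final selection. If two faces share a $y$-edge or a $z$-edge that is not exceptional, they are equivalent under $p_0$ by Lemma 2, hence under $p$. If they share an exceptional edge, they are equivalent from the moment it has been processed, hence under $p$. By Lemma 3, any two faces of $Q$ are joined by a chain of faces in which neighbors share a $y$-edge or a $z$-edge. So all faces are $\sim_p$-equivalent, and $H_p$, apart from isolated points, is connected with all degrees even. This is (1). Euler's theorem gives the first part of Theorem B, and the strips of Section 4 give the second. This proves Theorem B and, by Section 3, Theorem A. $\blacksquare$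

**Example (the step solid, finished).** It has eight exceptional edges, one for each type $Z$ face. Process first the edge $\{000,010\}$ between $X_{000}$ and $Z_{000}$. The two faces are in different components, so we swap:
$$
p(X_{000})=\{010,011\},\qquad p(Z_{000})=\{000,110\}.
$$
There were only two components, so now there is one, and the other seven exceptional edges need nothing. An Euler circuit is
$$
\begin{aligned}
&000 \xrightarrow{Z_{000}} 110 \xrightarrow{Z_{100}} 210 \xrightarrow{Z_{110}} 110 \xrightarrow{Z_{010}} 010 \xrightarrow{X_{000}} 011 \xrightarrow{X_{001}} 002 \xrightarrow{Y_{001}} 101\\
&\xrightarrow{X_{101}} 112 \xrightarrow{Z_{002}} 012 \xrightarrow{Y_{011}} 011 \xrightarrow{X_{010}} 020 \xrightarrow{Y_{020}} 021 \xrightarrow{Z_{011}} 121 \xrightarrow{Z_{111}} 221\\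
&\xrightarrow{Y_{120}} 220 \xrightarrow{X_{210}} 211 \xrightarrow{X_{200}} 200 \xrightarrow{Y_{100}} 201 \xrightarrow{Z_{101}} 101 \xrightarrow{Y_{000}} 000 .
\end{aligned}
$$
All 20 faces occur once, and the strips lay them out in a row as for the cube.

## 12. The answer to Open Problem 4 and the exact range of Theorem B

There is no grid vertex-unfoldable orthogonal polyhedron without an orthogonal grid vertex unfolding: by Theorem A, every orthogonal polyhedron has an orthogonal one. Thus for orthogonal polyhedra the three classes "all", "grid vertex-unfoldable" and "orthogonally grid vertex-unfoldable" coincide, for every genus. In particular the quoted genus-0 and genus-1 results extend to all genera, in the orthogonal form. This does not conflict with the quoted orthogonal polyhedron that has no vertex unfolding, since that statement concerns the unsubdivided faces.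

The layout obtained is always a monotone chain, one rectangle per vertical strip, and each face uses only two of its corners for the joins of the chain. Since the chain comes from a closed cyclic order, any face may be placed first. The construction of $p$ and the choice of the Euler circuit use only the indices $(i,j,k)$, so the combinatorial order depends only on which grid cells form the surface and not on the grid spacings.

Since Theorem B assumes only (i) and (ii), it covers surfaces with non-manifold vertices if they are still connected through edges. It also covers any refinement of the grid by further axis-perpendicular planes, because the refined set $Q'$ of rectangles again satisfies both conditions. For (i), a new edge is either part of an old edge, and then exactly one piece of each of the two old rectangles at that edge contains it as a side; or it crosses the interior of an old rectangle, which no other old rectangle meets, and then it lies between exactly two pieces of that rectangle. For (ii), the pieces of one old rectangle are connected through their common sides, and pieces of two old rectangles with a common edge meet along the parts of that edge.
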